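\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{A cubic relation in the improved Milnor $K$-theory of local rings}

\begin{abstract}
For a local ring $A$ there is a natural homomorphism from $K_*^M(A)/I$ to the improved Milnor $K$-theory $\hat K_*^M(A)$, where $I$ is the kernel of $K_2^M(A)\to K_2(A)$. It was conjectured to be an isomorphism. We show that it is not injective for $A=\mathbb Z/4$ in any degree $n\ge 3$: the element $\{-1\}^n$ is nonzero in the source and zero in the target. More generally, injectivity fails in every degree $n\ge3$ whenever $A$ has residue field $\mathbb F_2$ and $2\notin\mathfrak m^2$. Among finite local principal ideal rings the conjecture fails exactly for $\mathbb Z/2^e$ with $e\ge 2$.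
\end{abstract}

\section{Introduction}

\subsection{The question}

All rings are commutative. Let $A$ be a local ring with maximal ideal $\mathfrak m$. Its \emph{Milnor $K$-theory} $K_*^M(A)$ is the quotient of the tensor algebra $T_*(A^\times)$ of the unit group, taken over $\mathbb Z$, by the two-sided ideal generated by the elements $a\otimes(1-a)$ with $a,1-a\in A^\times$. The class of $a_1\otimes\cdots\otimes a_n$ is written $\{a_1,\dots,a_n\}$ and called a symbol. The group law of $A^\times$ is written multiplicatively and that of $K_n^M(A)$ additively, so $\{ab,c\}=\{a,c\}+\{b,c\}$.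

When the residue field is small, few pairs of units have sum $1$, and the definition imposes few relations. The ring $\mathbb Z/4$ is an extreme case: its units are $1$ and $3$, a sum of two units is even, and so there is no relation at all. Thus
\begin{equation}\label{eq:tensor}
K_*^M(\mathbb Z/4)=T_*(\mathbb Z/2),\qquad K_n^M(\mathbb Z/4)=(\mathbb Z/2)^{\otimes n}\cong\mathbb Z/2\quad(n\ge 1),
\end{equation}
and the generator in degree $n$ is $\{-1\}^n:=\{-1,\dots,-1\}$.

The remedy is to enlarge the residue field. Let $A(t)$ be the localization of $A[t]$ at the multiplicative set of polynomials whose coefficients generate the unit ideal of $A$. Since $A$ is local, these are the polynomials that are nonzero modulo $\mathfrak m$; hence $A(t)$ is the localization of $A[t]$ at the prime ideal $\mathfrak mA[t]$. It is a local ring with maximal ideal $\mathfrak mA(t)$ and \emph{infinite} residue field $(A/\mathfrak m)(t)$. Define $A(t_1,t_2)$ in the same way with polynomials in two variables, and let $i_1,i_2:A(t)\to A(t_1,t_2)$ be given by $t\mapsto t_1$ and $t\mapsto t_2$.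 The \emph{improved Milnor $K$-theory} of $A$ is
\[
\hat K_n^M(A)=\ker\Big[K_n^M(A(t))\xrightarrow{\ (i_1)_*-(i_2)_*\ }K_n^M(A(t_1,t_2))\Big].
\]
It consists of the elements that do not depend on the variable. Being the equalizer of two ring homomorphisms, $\hat K_*^M(A)$ is a graded subring of $K_*^M(A(t))$. The inclusion $A\to A(t)$ induces a natural homomorphism of graded rings $\eta_A:K_*^M(A)\to\hat K_*^M(A)$. For units $a_i$ of $A$ we write $\{a_1,\dots,a_n\}$ also for the image of this symbol in $\hat K_n^M(A)$.

In degree two the construction gives the right answer: it is known that $\hat K_2^M(A)=K_2(A)$, Quillen's algebraic $K_2$, compatibly with the natural maps from $K_2^M(A)$. Put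
\[
I=\ker[K_2^M(A)\to K_2(A)],\qquad Q_*(A)=K_*^M(A)/I,
\]
where we divide by the two-sided ideal generated by $I$. It is known that $I=0$ if $|A/\mathfrak m|>3$. As $\eta_A$ kills $I$, it induces a natural homomorphism of graded rings
\[
\varphi_A:Q_*(A)\longrightarrow\hat K_*^M(A).
\]
The following is Conjecture 4.3.1 of \cite{source}.

\begin{conjecture}
For any local ring $A$ the natural homomorphism $\varphi_A$ is an isomorphism.
\end{conjecture}

This is a natural guess. Milnor $K$-theory is \emph{defined} by generators in degree one and relations in degree two; the conjecture says that $\hat K_*^M$ is again of this kind, with the correct relations in degree two. There is, however, a reason for caution. The ring $K_*^M(A(t))$ has all its relations generated in degree two, but these relations involve units of $A(t)$ that do not come from $A$. A consequence of them in degree three may concern units of $A$ only, without being a consequence of quadratic relations between units of $A$. This is what happens for $\mathbb Z/4$.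

\subsection{Results}

\begin{theorem}\label{thm:Z4}
Let $A=\mathbb Z/4$. Then $I=0$, and for every $n\ge 3$ the group $K_n^M(A)/I=K_n^M(A)\cong\mathbb Z/2$ is generated by $\{-1\}^n$. But $\{-1\}^n$ maps to $0$ in $\hat K_n^M(A)$. So $K_n^M(A)/I\to\hat K_n^M(A)$ is not injective for any $n\ge 3$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:F2}
Let $A$ be a local ring with $A/\mathfrak m=\mathbb F_2$ and $2\notin\mathfrak m^2$. Then for every $n\ge3$ the map $K_n^M(A)/I\to\hat K_n^M(A)$ is not injective.
\end{theorem}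

The hypothesis is equivalent to the existence of a surjection $A\to\mathbb Z/4$ (Lemma~\ref{lem:toZ4}); it holds for $\mathbb Z_{(2)}$, $\mathbb Z_2$ and $\mathbb Z/2^e$ with $e\ge2$.

\begin{theorem}\label{thm:chain}
Let $A$ be a finite local principal ideal ring, with arbitrary residue field. Then $K_*^M(A)/I\to\hat K_*^M(A)$ is an isomorphism if and only if $A\not\cong\mathbb Z/2^e$ for all $e\ge 2$. Moreover $\hat K_n^M(A)=0$ for all $n\ge 3$ and all such $A$. For $A=\mathbb Z/2^e$ with $e\ge2$ and $n\ge 3$, the group $K_n^M(A)/I\cong\mathbb Z/2$ is generated by $\{-1\}^n$.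
\end{theorem}

\begin{remark}
For a finite local principal ideal ring $A$ with residue field $\mathbb F_2$, the condition $2\notin\mathfrak m^2$ of Theorem~\ref{thm:F2} is also necessary for $\varphi_A$ not to be an isomorphism. Indeed, in that case $A\cong\mathbb Z/2^e$ with $e\ge2$ by Theorem~\ref{thm:chain}, and $2\notin(4)=\mathfrak m^2$. For example, the conjecture holds for $\mathbb F_2[x]/(x^2)$.
\end{remark}

The proof of Theorem~\ref{thm:Z4} uses only the definitions, the identification of $\hat K_2^M$ with $K_2$, and standard facts on quaternion algebras and Witt vectors. For the other two theorems we also use published theorems, in particular the following results of Kerz \cite{Kerz}, valid for every local ring $A$.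
\begin{itemize}
\item[(S)] $\hat K_*^M(A)$ is generated by $\hat K_1^M(A)=A^\times$; that is, $\eta_A$ is surjective.
\item[(N)] For a finite \'etale extension $i:A\to A'$ of local rings there is a norm homomorphism $N:\hat K_n^M(A')\to\hat K_n^M(A)$ with $N\circ i_*=[A':A]$.
\end{itemize}
By (S) the map $\varphi_A$ is always surjective. It is an isomorphism in degrees $n\le2$: in degree $0$ both sides are $\mathbb Z$, in degree $1$ both are $A^\times$, and in degree $2$ it is injective by the definition of $I$. So degree $3$ is the first degree in which it can fail to be an isomorphism.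

\subsection{The mechanism}

Let $B=(\mathbb Z/4)(t)$, with residue field $k=\mathbb F_2(t)$. The units of $B$ congruent to $1$ modulo $2$ are the elements $\langle x\rangle=1+2\tilde x$, where $\tilde x$ lifts $x\in k$; they multiply like $(k,+)$, and $-1=\langle 1\rangle$. In Section~\ref{sec:cubic} we show that $\{\langle x\rangle,\langle y\rangle\}$ depends only on the product $xy$. Comparing with the rule $\{u,u\}=\{u,-1\}$, we find that the homomorphism
\[
k\to K_2^M(B),\qquad x\mapsto\{-1,\langle x\rangle\}
\]
kills the additive group $\wp(k)=\{a^2+a: a\in k\}$. Now $1\notin\wp(k)$, and indeed $\{-1,-1\}=\{-1,\langle1\rangle\}$ survives in degree two. In degree three, the third entry may be used to multiply: the homomorphism $x\mapsto\{-1,-1,\langle x\rangle\}$ kills all products $(a^2+a)b$, and hence the \emph{ideal} of $k$ generated by $\wp(k)$. In $\mathbb F_2$ all elements $a^2+a$ vanish, so nothing of this is visible inside $\mathbb Z/4$. But $k$ contains $t^2+t\ne0$, so in $k$ the ideal is everything, and $\{-1,-1,-1\}=0$.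

\section{Symbols over a local ring with infinite residue field}

The rules for symbols over a field need an argument over a local ring, because the Steinberg relation is available only when $a$ and $1-a$ are both units. An infinite residue field leaves enough room.

\begin{lemma}\label{lem:symbols}
Let $C$ be a local ring with infinite residue field. In $K_2^M(C)$ we have, for all $u,v\in C^\times$,
\[
\{u,-u\}=0,\qquad \{u,u\}=\{u,-1\},\qquad \{u,v\}=-\{v,u\}.
\]
\end{lemma}

\begin{proof}
Bars denote residues. First let $1-u\in C^\times$. Then $1-u^{-1}=-(1-u)/u$ is a unit and $-u=(1-u)/(1-u^{-1})$. Hence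
\[
\{u,-u\}=\{u,1-u\}-\{u,1-u^{-1}\}=\{u,1-u\}+\{u^{-1},1-u^{-1}\}=0.
\]

Now let $u$ be arbitrary, and put $g(w)=\{u,w\}+\{w,u\}$ for $w\in C^\times$; this is additive in $w$, in the sense that $g(ww')=g(w)+g(w')$. If $\bar w\notin\{1,\bar u^{-1}\}$, then $1-w$ and $1-uw$ are units, so $\{w,-w\}=\{uw,-uw\}=0$ by the first case. Expanding,
\[
0=\{uw,-uw\}=\{u,-u\}+\{u,w\}+\{w,u\}+\{w,-w\}=\{u,-u\}+g(w),
\]
so $g(w)=-\{u,-u\}$. Since the residue field is infinite, we can choose $w\in C^\times$ such that neither $\bar w$ nor $\bar w^2$ lies in $\{1,\bar u^{-1}\}$. Then $g(w)=-\{u,-u\}=g(w^2)=2g(w)$. Hence $g(w)=0$, and therefore $\{u,-u\}=0$.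

The second rule follows: $\{u,u\}=\{u,-1\}+\{u,-u\}=\{u,-1\}$. Finally
\[
0=\{uv,-uv\}=\{u,-u\}+\{u,v\}+\{v,u\}+\{v,-v\}=\{u,v\}+\{v,u\}.\qedhere
\]
\end{proof}

For any local ring $A$, the lemma applies to $A(t)$. Its rules therefore hold for symbols of units of $A$ in $\hat K_*^M(A)\subset K_*^M(A(t))$.

\section{The cubic relation over $\mathbb Z/4$}\label{sec:cubic}

Let $B=(\mathbb Z/4)(t)$, a local ring with maximal ideal $2B$ and residue field $k=\mathbb F_2(t)$. For $x\in k$ choose a lift $\tilde x\in B$ and put
\[
\langle x\rangle=1+2\tilde x=1-2\tilde x\in B^\times .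
\]
Two lifts differ by an element of $2B$ and $4=0$, so $\langle x\rangle$ depends only on $x$. Moreover
\[
\langle x\rangle\langle y\rangle=\langle x+y\rangle,\qquad \langle x\rangle^2=1,\qquad \langle 0\rangle=1,\qquad\langle 1\rangle=3=-1 .
\]
In particular every symbol with an entry $\langle x\rangle$ is killed by $2$.

We want relations between symbols $\{\langle x\rangle,\langle y\rangle\}$. The only relations given to us come from units $u,v$ with $u+v=1$. The method is to move such a pair slightly, without changing its residues: one perturbation gives a relation in which $u$ and $v$ still occur, and a second perturbation removes them.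

\begin{lemma}\label{lem:product}
In $K_2^M(B)$ we have $\{\langle x\rangle,\langle y\rangle\}=\{-1,\langle xy\rangle\}$ for all $x,y\in k$.
\end{lemma}

\begin{proof}
\emph{First perturbation.} Let $u,v\in B^\times$ with $u+v=1$, let $s\in k$, and let $\tilde s$ lift $s$. The unit $u'=u\langle\bar vs\rangle=u(1+2v\tilde s)$ satisfies
\[
1-u'=v-2uv\tilde s=v(1-2u\tilde s)=v\langle\bar us\rangle ,
\]
again a unit. So $\{u\langle\bar vs\rangle,v\langle\bar us\rangle\}=0$. Expanding and using $\{u,v\}=0$,
\begin{equation}\label{eq:first}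
\{u,\langle\bar us\rangle\}+\{\langle\bar vs\rangle,v\}+\{\langle\bar vs\rangle,\langle\bar us\rangle\}=0 .
\end{equation}

\emph{Second perturbation.} Let $z\in k$ with lift $\tilde z$. The pair
\[
u+2\tilde z=u\langle z/\bar u\rangle,\qquad v-2\tilde z=v\langle z/\bar v\rangle
\]
also consists of units with sum $1$, and it has the same residues $\bar u,\bar v$. Write \eqref{eq:first} for this pair, with the same $s$, and subtract \eqref{eq:first} for the pair $(u,v)$. All terms containing $u$ or $v$ themselves cancel, as do the last terms, and there remains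
\[
\{\langle z/\bar u\rangle,\langle\bar us\rangle\}+\{\langle\bar vs\rangle,\langle z/\bar v\rangle\}=0 .
\]
By antisymmetry (Lemma~\ref{lem:symbols}),
\begin{equation}\label{eq:second}
\{\langle z/\bar u\rangle,\langle\bar us\rangle\}=\{\langle z/\bar v\rangle,\langle\bar vs\rangle\}.
\end{equation}
Here $\bar u$ may be any element of $k\setminus\{0,1\}$, with $\bar v=1-\bar u$, and $z,s\in k$ are arbitrary. Both sides have the same product of arguments, namely $zs$.

\emph{Choice of parameters.} Let $x\ne 0,1$. Put $\bar u=1/(1+x)$ and $\bar v=x/(1+x)$; since $k$ has characteristic $2$, indeed $\bar v=1-\bar u$, and $\bar u\ne0,1$. Put $z=\bar v$ and $s=y(1+x)$. Then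
\[
z/\bar u=x,\qquad \bar us=y,\qquad z/\bar v=1,\qquad\bar vs=xy,
\]
and \eqref{eq:second} is the claim, because $\langle1\rangle=-1$. For $x=0$ both sides of the claim are $0$, and for $x=1$ they are equal, again because $\langle1\rangle=-1$.
\end{proof}

\begin{proposition}\label{prop:cubic}
$\{-1,-1,-1\}=0$ in $K_3^M(B)$.
\end{proposition}

\begin{proof}
Let $a\in k$. By Lemma~\ref{lem:product}, the rule $\{u,u\}=\{u,-1\}$, and Lemma~\ref{lem:product} once more,
\[
\{-1,\langle a^2\rangle\}=\{\langle a\rangle,\langle a\rangle\}=\{\langle a\rangle,-1\}=\{\langle a\rangle,\langle 1\rangle\}=\{-1,\langle a\rangle\}.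
\]
Since $2\{-1,\langle a\rangle\}=0$, this gives $\{-1,\langle a^2+a\rangle\}=0$. Multiply on the right by $\{\langle b\rangle\}$, with $b\in k$, and apply Lemma~\ref{lem:product} to the last two entries:
\[
0=\{-1,\langle a^2+a\rangle,\langle b\rangle\}=\{-1,-1,\langle(a^2+a)b\rangle\}.
\]
Take $a=t$, so that $a^2+a\ne0$, and $b=(t^2+t)^{-1}$. Then $0=\{-1,-1,\langle1\rangle\}=\{-1,-1,-1\}$.
\end{proof}

\section{The square $\{-1,-1\}$ survives}

To contradict the conjecture we must check that the cubic relation is not caused by a quadratic one, that is, that $\{-1,-1\}\ne0$ in $K_2^M(B)$. We detect this symbol with a quaternion algebra in characteristic $0$.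

We recall what is needed. For a perfect field $\kappa$ of characteristic $p$, the ring of Witt vectors $W(\kappa)$ is a complete discrete valuation ring with uniformizer $p$ and residue field $\kappa$; the Teichm\"uller map $x\mapsto[x]$ is a multiplicative section of $W(\kappa)\to\kappa$. For a field $L$ of characteristic $\ne2$ and $\alpha,\beta\in L^\times$, let $(\alpha,\beta)\in\mathrm{Br}(L)$ be the class of the quaternion algebra. It is bimultiplicative and symmetric, satisfies $(\alpha,1-\alpha)=0$ for $\alpha\neq 0,1$, and vanishes if and only if $\alpha=X^2-\beta Y^2$ for some $X,Y\in L$.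

\begin{lemma}\label{lem:hilbert}
Let $\kappa$ be a perfect field of characteristic $2$, $W=W(\kappa)$ and $L=\mathrm{Frac}\,W$. Then $(u,1+4x)=0$ in $\mathrm{Br}(L)$ for all $u\in W^\times$ and $x\in W$.
\end{lemma}

\begin{proof}
Since $\kappa$ is perfect, there is $c\in W^\times$ with $c^2\equiv u$ modulo $2$. The polynomial $g(T)=c^2+cT-xT^2-u$ has $g(0)\equiv 0$ modulo $2$ and $g'(0)=c\in W^\times$. By Hensel's lemma it has a root $y\in W$. Then
\[
u=c^2+cy-xy^2=\Bigl(c+\frac y2\Bigr)^2-(1+4x)\Bigl(\frac y2\Bigr)^2. \qedhere
\]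
\end{proof}

\begin{lemma}\label{lem:survive}
$\{-1,-1\}\ne0$ in $K_2^M(B)$.
\end{lemma}

\begin{proof}
Let $\kappa=\bigcup_n\mathbb F_2(t^{1/2^n})$, the perfect closure of $\mathbb F_2(t)$. The polynomial $T^2+T+1$ has no root in $\kappa$: a root would be algebraic over $\mathbb F_2$ but not in $\mathbb F_2$, while $\mathbb F_2$ is algebraically closed in each rational function field $\mathbb F_2(t^{1/2^n})$. Let $W=W(\kappa)$ and $L=\mathrm{Frac}\,W$. The homomorphism $(\mathbb Z/4)[t]\to W/4$, $t\mapsto[t]$, sends a polynomial that is nonzero modulo $2$ to an element with nonzero residue, hence to a unit. It therefore extends to $B\to W/4$, and it suffices to show that $\{-1,-1\}\ne0$ in $K_2^M(W/4)$.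

For $u,v\in(W/4)^\times$ choose lifts $\tilde u,\tilde v\in W^\times$. Two lifts of the same unit differ by a factor of the form $1+4x$, so Lemma~\ref{lem:hilbert}, bimultiplicativity and symmetry show that $(\tilde u,\tilde v)$ does not depend on the lifts. If $u$ and $1-u$ are units, then $1-\tilde u$ is a lift of $1-u$, and $(\tilde u,1-\tilde u)=0$. So there is a homomorphism
\[
K_2^M(W/4)\to\mathrm{Br}(L),\qquad\{u,v\}\mapsto(\tilde u,\tilde v),
\]
and it remains to show that $(-1,-1)\ne 0$ in $\mathrm{Br}(L)$.

Suppose that $(-1,-1)=0$. Then $-1=X^2+Y^2$ with $X,Y\in L$. Multiplying $(X,Y,1)$ by a suitable power of $2$, we obtain $x,y,z\in W$ with $x^2+y^2+z^2=0$ and not all of $\bar x,\bar y,\bar z$ zero. Modulo $2$ this reads $(\bar x+\bar y+\bar z)^2=0$, so $z=-(x+y)+2w$ with $w\in W$. Substituting,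
\[
0=x^2+y^2+(x+y)^2-4w(x+y)+4w^2=2\bigl(x^2+xy+y^2-2w(x+y)+2w^2\bigr).
\]
Hence $\bar x^2+\bar x\bar y+\bar y^2=0$. If $\bar y\ne0$, then $\bar x/\bar y\in\kappa$ is a root of $T^2+T+1$, which is impossible. If $\bar y=0$, then $\bar x=0$ and $\bar z=-(\bar x+\bar y)=0$, which is excluded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Z4}]
Let $A=\mathbb Z/4$. By \eqref{eq:tensor}, $K_n^M(A)\cong\mathbb Z/2$ is generated by $\{-1\}^n\ne 0$ for $n\ge1$. Since $K_2(A)=\hat K_2^M(A)\subset K_2^M(B)$, compatibly with the maps from $K_2^M(A)$, the group $I$ is the kernel of $K_2^M(A)\to K_2^M(B)$. This map sends the generator $\{-1,-1\}$ to a nonzero element by Lemma~\ref{lem:survive}. So $I=0$, and $K_n^M(A)/I=K_n^M(A)$ for all $n$. For $n\ge3$, the image of $\{-1\}^n$ in $\hat K_n^M(A)\subset K_n^M(B)$ is the product of $\{-1,-1,-1\}$ and $\{-1\}^{n-3}$, which is $0$ by Proposition~\ref{prop:cubic}.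
\end{proof}

\section{Local rings that map onto $\mathbb Z/4$}

\begin{lemma}\label{lem:toZ4}
A local ring $A$ admits a surjection onto $\mathbb Z/4$ if and only if $A/\mathfrak m=\mathbb F_2$ and $2\notin\mathfrak m^2$.
\end{lemma}

\begin{proof}
A surjection $A\to\mathbb Z/4$ identifies the residue fields and maps $\mathfrak m$ into $2\mathbb Z/4$, hence $\mathfrak m^2$ to $0$; it maps $2$ to $2\ne0$. Conversely, assume $A/\mathfrak m=\mathbb F_2$ and $2\notin\mathfrak m^2$. Then $2\in\mathfrak m$, and we may choose a hyperplane $V$ of the $\mathbb F_2$-vector space $\mathfrak m/\mathfrak m^2$ not containing the class of $2$. Since $A$ acts on $\mathfrak m/\mathfrak m^2$ through $\mathbb F_2$, the preimage $J\subset\mathfrak m$ of $V$ is an ideal. The ring $A/J$ has $|A/\mathfrak m|\cdot|\mathfrak m/J|=4$ elements, and $2\neq0$ in it. So $1$ has additive order $4$, and $A/J\cong\mathbb Z/4$.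
\end{proof}

Let $A$ be such a ring and $n\ge 3$. The element $\{-1\}^n$ of $Q_n(A)$ maps to the nonzero element $\{-1\}^n$ of $Q_n(\mathbb Z/4)$. But we cannot expect $\{-1\}^n$ to vanish in $\hat K_n^M(A)$. For $A=\mathbb Z_{(2)}$, say, it does not: sending $t$ to a transcendental real number gives a homomorphism $A(t)\to\mathbb R$, and $\{-1\}^n\ne0$ in $K_n^M(\mathbb R)$, because there is a homomorphism $K_n^M(\mathbb R)\to\mathbb Z/2$ taking the value $1$ exactly on the symbols with all entries negative ($a$ and $1-a$ are never both negative).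

Instead we use divisibility. If $\varphi_A$ is injective in degree $n$, it is bijective there by (S), so an element of $Q_n(A)$ whose image in $\hat K_n^M(A)$ is divisible by $2$ is itself divisible by $2$ and hence maps to $0$ in $Q_n(\mathbb Z/4)\cong\mathbb Z/2$. It is therefore enough to find an element of $Q_n(A)$ that maps to $\{-1\}^n$ in $Q_n(\mathbb Z/4)$ and becomes \emph{divisible by} $2$ in $\hat K_n^M(A)$. Replacing the last entry by $3\equiv-1$ modulo $4$ suggests $\{-1\}^{n-1}\{3\}$. Sums of squares give the divisibility.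

\begin{lemma}\label{lem:squares}
Let $C$ be a local ring and $R=\hat K_*^M(C)$.
\begin{itemize}
\item[(a)] If $q=a^2+b^2$ with $a,b,q\in C^\times$, then $\{-1,q\}\in2R_2$.
\item[(b)] If $c=q_1+q_2$ with $c\in C^\times$ and $q_1,q_2$ as in {\rm(a)}, then $\{-1,-1,c\}\in2R_3$.
\end{itemize}
\end{lemma}

\begin{proof}
The rules of Lemma~\ref{lem:symbols} hold for symbols of units of $C$ in $R$. For (a), the units $a^2/q$ and $b^2/q$ have sum $1$. Expanding $\{a^2/q,b^2/q\}=0$ and using $\{q,q\}=\{q,-1\}$,
\[
4\{a,b\}-2\{a,q\}-2\{q,b\}+\{q,-1\}=0 .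
\]
So $\{q,-1\}\in2R_2$, and $\{-1,q\}=-\{q,-1\}\in 2R_2$.

For (b), expand $\{q_1/c,q_2/c\}=0$ in the same way:
\[
\{q_1,q_2\}-\{q_1,c\}-\{c,q_2\}+\{c,-1\}=0 .
\]
Multiply on the left by $\{-1\}$ and use $\{c,q_2\}=-\{q_2,c\}$:
\[
\{-1,c,-1\}=-\{-1,q_1,q_2\}+\{-1,q_1,c\}-\{-1,q_2,c\}.
\]
The right-hand side lies in $2R_3$ by (a). Hence $\{-1,-1,c\}=-\{-1,c,-1\}\in2R_3$.
\end{proof}

We want to apply (b) with $c=3$. Over a ring with residue field $\mathbb F_2$ this is impossible, since a sum of two units is never a unit. We therefore enlarge the residue field to $\mathbb F_8$. The degree of this extension is odd, so the norm (N) brings divisibility by $2$ back to $A$.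

\begin{proposition}\label{prop:key}
Let $A$ be a local ring with residue field $\mathbb F_2$ and $n\ge3$. Then the element $\xi=\{-1\}^{n-1}\{3\}$ of $\hat K_n^M(A)$ lies in $2\hat K_n^M(A)$.
\end{proposition}

\begin{proof}
Note that $3\in A^\times$ since $2\in\mathfrak m$. Let $A'=A[x]/(x^3+x+1)$, a free $A$-module of rank $3$. Since $x^3+x+1$ is irreducible over $\mathbb F_2$, the ring $A'/\mathfrak mA'$ is the field $\mathbb F_8$. As $A'$ is integral over $A$, all its maximal ideals contain $\mathfrak m$; so $A'$ is local with residue field $\mathbb F_8$. It is \'etale over $A$ because $x^3+x+1$ is separable modulo $\mathfrak m$. Let $\tau\in A'$ be the class of $x$. Its residue $\bar\tau$ generates $\mathbb F_8$, hence does not lie in $\mathbb F_4$, so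
\begin{equation}\label{eq:nonzero}
\bar\tau\ne0,\qquad 1+\bar\tau\ne0,\qquad 1+\bar\tau+\bar\tau^2\ne0 .
\end{equation}
We have the polynomial identity
\begin{equation}\label{eq:identity}
(1-2t)^2+(1+t-t^2)^2+(1+t+t^2)^2+(t^2)^2=3(1+t^2)^2 ,
\end{equation}
since the four squares on the left are
\begin{gather*}
1-4t+4t^2,\qquad 1+2t-t^2-2t^3+t^4,\\
1+2t+3t^2+2t^3+t^4,\qquad t^4,
\end{gather*}
with sum $3+6t^2+3t^4$.

Let $a_1,a_2,a_3,a_4\in A'$ be the elements $1-2\tau$, $1+\tau-\tau^2$, $1+\tau+\tau^2$, $\tau^2$, each divided by $1+\tau^2$, which is a unit because its residue is $(1+\bar\tau)^2\ne0$. Their residues are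
\[
\frac{1}{1+\bar\tau^2},\qquad\frac{1+\bar\tau+\bar\tau^2}{1+\bar\tau^2},\qquad\frac{1+\bar\tau+\bar\tau^2}{1+\bar\tau^2},\qquad\frac{\bar\tau^2}{1+\bar\tau^2},
\]
so by \eqref{eq:nonzero} all $a_i$ are units. Put $q_1=a_1^2+a_2^2$ and $q_2=a_3^2+a_4^2$. Their residues
\[
\bar q_1=(\bar a_1+\bar a_2)^2=\Bigl(\frac{\bar\tau+\bar\tau^2}{1+\bar\tau^2}\Bigr)^2,\qquad
\bar q_2=(\bar a_3+\bar a_4)^2=\Bigl(\frac{1+\bar\tau}{1+\bar\tau^2}\Bigr)^2
\]
are nonzero, so $q_1$ and $q_2$ are units, and $q_1+q_2=3$ by \eqref{eq:identity}. Lemma~\ref{lem:squares}(b) gives $\{-1,-1,3\}\in2\hat K_3^M(A')$. Multiplying on the left by $\{-1\}^{n-3}$, we obtain $i_*\xi=2w$ with $w\in\hat K_n^M(A')$, where $i:A\to A'$ is the inclusion. Applying the norm, $3\xi=N(i_*\xi)=2N(w)$. Hence $\xi=3\xi-2\xi=2(N(w)-\xi)$.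
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:F2}]
Let $n\ge 3$ and suppose that $\varphi_A:Q_n(A)\to\hat K_n^M(A)$ is injective. By (S) it is bijective, so by Proposition~\ref{prop:key} the class of $\{-1\}^{n-1}\{3\}$ lies in $2Q_n(A)$. By Lemma~\ref{lem:toZ4} there is a surjection $A\to\mathbb Z/4$. As $K_2^M\to K_2$ is natural, this surjection maps the ideal $I$ of $A$ into that of $\mathbb Z/4$ and induces a homomorphism $Q_n(A)\to Q_n(\mathbb Z/4)\cong\mathbb Z/2$ (Theorem~\ref{thm:Z4}). This homomorphism kills $2Q_n(A)$. But it sends $\{-1\}^{n-1}\{3\}$ to $\{-1\}^n\ne0$, since $3=-1$ in $\mathbb Z/4$. This is a contradiction.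
\end{proof}

\section{Finite local principal ideal rings}

Let now $A$ be a finite local principal ideal ring with residue field $k$ of characteristic $p$. The plan is as follows. Such a ring is a quotient of the ring of integers $\mathcal O$ of a finite extension $F/\mathbb Q_p$. Hence $K_2(A)$ is cyclic, and if it is nonzero, its reduction modulo $p$ is described by the Hilbert symbol on units. A nonzero element of $Q_3(A)/p$ would force this symbol to have rank one, whereas its rank is at least $[F:\mathbb Q_p]$. This leaves only $F=\mathbb Q_2$.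

\begin{lemma}\label{lem:quotient}
There are a finite extension $F/\mathbb Q_p$ with ring of integers $\mathcal O$ and residue field $k$, and a surjection $\mathcal O\to A$.
\end{lemma}

\begin{proof}
If $A=k$, take $\mathcal O=W(k)$; then $A=\mathcal O/p$. Otherwise let $\mathfrak m=(\pi)$ and $\pi^n=0$ with $n\ge2$. Since $A$ is finite, hence complete, and $k$ is perfect, there is a homomorphism $W(k)\to A$ inducing the identity on $k$; we write $[c]$ also for the image in $A$ of a Teichm\"uller element. By successive approximation every element of $A$ has the form $\sum_{0\le i<n}[c_i]\pi^i$, so the homomorphism $W(k)[[x]]\to A$, $x\mapsto\pi$, is surjective. As $p\in\mathfrak m$, we can write $p=\sum_{1\le i<n}[c_i]\pi^i$ in $A$. Then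
\[
E=p-\sum_{1\le i<n}[c_i]x^i-x^n
\]
lies in the kernel. Modulo $p$ it is a nonzero polynomial without constant term. By the Weierstrass preparation theorem, $E$ is a unit of $W(k)[[x]]$ times a monic polynomial $P$ of degree at least $1$ whose other coefficients are divisible by $p$. Comparing constant terms, $P(0)$ is a unit times $p$, so $P$ is an Eisenstein polynomial. Hence $\mathcal O=W(k)[[x]]/(E)=W(k)[x]/(P)$ is the ring of integers of a totally ramified extension $F$ of $\mathrm{Frac}\,W(k)$, and $A$ is a quotient of $\mathcal O$.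
\end{proof}

Fix a surjection $\mathcal O\to A$ as in the lemma. Let $\nu=[F:\mathbb Q_p]$, let $\mu(F)$ be the group of roots of unity in $F$, and let $p^s$ be the order of its $p$-primary part $\mu_{p^s}(F)$; thus $|\mu(F)|=p^s(|k|-1)$. We recall three facts.
\begin{itemize}
\item[(L)] \emph{Localization.} Since $K_2(k)=0$ for the finite field $k$, Quillen's localization sequence, whose boundary map is the tame symbol (up to sign), gives an exact sequence $0\to K_2(\mathcal O)\to K_2(F)\to k^\times\to0$. Surjectivity at the end holds because $K_1(\mathcal O)=\mathcal O^\times\to F^\times=K_1(F)$ is injective.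
\item[(M)] \emph{Moore's theorem} (see \cite{Milnor}). $K_2(F)=D\oplus\mu(F)$ with $D$ divisible, the projection to $\mu(F)$ being the norm residue symbol.
\item[(H)] \emph{Hilbert symbol.} If $\mu_p\subset F$, the power of the norm residue symbol with exponent $|\mu(F)|/p$ is the Hilbert symbol of order $p$, a skew-symmetric nondegenerate pairing on the $\mathbb F_p$-vector space $F^\times/p:=F^\times/(F^\times)^p$. This space has dimension $\nu+2$, because $F^\times\cong\mathbb Z\times\mu(F)\times\mathbb Z_p^\nu$. For $p=2$ the symbol of $\alpha,\beta$ is trivial if and only if the quaternion algebra $(\alpha,\beta)$ over $F$ splits.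
\end{itemize}

\begin{lemma}\label{lem:K2A}
\begin{itemize}
\item[(a)] $K_2(\mathcal O)\to K_2(A)$ is surjective, and $K_2(A)$ is a finite cyclic $p$-group, a quotient of $\mu_{p^s}(F)$.
\item[(b)] If $K_2(A)\neq0$, then $\mu_p\subset F$ and $K_2(A)/p\cong\mathbb F_p$. The bilinear form
\[
h:A^\times/p\times A^\times/p\to K_2(A)/p\cong\mathbb F_p
\]
induced by the symbol becomes, when pulled back to $\mathcal O^\times/p$, the Hilbert symbol of order $p$ restricted to units, up to a nonzero scalar and an identification $\mu_p\cong\mathbb F_p$.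
\end{itemize}
\end{lemma}

\begin{proof}
The tame symbol kills the divisible group $D$, as $k^\times$ is finite. So $D\subset K_2(\mathcal O)$, and by (L) and (M) the quotient $K_2(\mathcal O)/D$ is the kernel of a surjection $\mu(F)\to k^\times$, that is, the subgroup of order $p^s$ of the cyclic group $\mu(F)$. Thus $K_2(\mathcal O)/D\cong\mu_{p^s}(F)$.

By (S) in degree $2$, $K_2(A)=\hat K_2^M(A)$ is generated by symbols; hence it is finite, being a quotient of $A^\times\otimes A^\times$. Since units of $A$ lift to $\mathcal O$, the map $K_2(\mathcal O)\to K_2(A)$ is surjective. It kills $D$, since a finite group contains no nonzero divisible subgroup. This proves (a).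

If $K_2(A)\ne0$, then $s\ge1$ by (a), so $\mu_p\subset F$. As $D$ is divisible, $K_2(\mathcal O)/p\cong\mu_{p^s}(F)/p\cong\mathbb Z/p$ and $K_2(F)/p\cong\mu(F)/p\cong\mathbb Z/p$. The inclusion $\mu_{p^s}(F)\subset\mu(F)$ has index $|k|-1$, prime to $p$, so $K_2(\mathcal O)/p\to K_2(F)/p$ is an isomorphism; the symbol of $\alpha,\beta$ in $K_2(F)/p$ is the Hilbert symbol of order $p$, up to the identification of $\mu(F)/p$ with $\mu_p$ given by $\zeta\mapsto\zeta^{|\mu(F)|/p}$. Finally $K_2(\mathcal O)/p\to K_2(A)/p$ is a surjection of $\mathbb Z/p$ onto a group that is nonzero because $K_2(A)$ is a nonzero finite $p$-group; hence it is an isomorphism. This proves (b).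
\end{proof}

\begin{lemma}\label{lem:rank}
If $Q_3(A)\ne0$, then $A\cong\mathbb Z/2^e$ for some $e\ge2$.
\end{lemma}

\begin{proof}
Let $S=\ker(A^\times\otimes A^\times\to K_2(A))$. The map is surjective by (S). Its kernel $S$ contains the elements $a\otimes(1-a)$, and its image in $K_2^M(A)$ is $I$. So
\begin{equation}\label{eq:quadratic}
Q_*(A)=T_*(A^\times)/(S),\qquad Q_2(A)=K_2(A).
\end{equation}
For $n\ge2$ the group $Q_n(A)$ is a quotient of $K_2(A)\otimes(A^\times)^{\otimes(n-2)}$. It is therefore finite and killed by $|K_2(A)|$, so it is a $p$-group by Lemma~\ref{lem:K2A}(a).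

Suppose $Q_3(A)\ne0$. Then $K_2(A)\ne0$ and $Q_3(A)/p\ne0$. Put $\bar U=A^\times/p$ and let $h$ be the form of Lemma~\ref{lem:K2A}(b), considered also as a surjection $\bar U\otimes\bar U\to\mathbb F_p$ with kernel $\bar S$. The image of $S$ in $\bar U\otimes\bar U$ is all of $\bar S$, because the quotient of $\bar U\otimes\bar U$ by this image is $K_2(A)/p$. So by \eqref{eq:quadratic} the dual of $Q_3(A)/p$ is the space of trilinear forms $\tau$ on $\bar U$ vanishing on $\bar S\otimes\bar U$ and on $\bar U\otimes\bar S$. Take $\tau\ne0$ in it. Since $h$ identifies $(\bar U\otimes\bar U)/\bar S$ with $\mathbb F_p$, the form $\tau$ factors through $\bigl((\bar U\otimes\bar U)/\bar S\bigr)\otimes\bar U\cong\bar U$ and also through $\bar U\otimes\bigl((\bar U\otimes\bar U)/\bar S\bigr)\cong\bar U$. So there are linear forms $l,l'$ on $\bar U$ with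
\[
\tau(x,y,z)=h(x,y)\,l(z)=l'(x)\,h(y,z)\qquad(x,y,z\in\bar U).
\]
As $\tau\ne0$, we have $l\ne0$; choose $z_0$ with $l(z_0)=1$. Then $h(x,y)=l'(x)h(y,z_0)$, and $h\neq0$. So $h$ has rank $1$.

On the other hand, $\mathcal O^\times/p$ embeds into $F^\times/p$, because a $p$-th root in $F$ of a unit is a unit. By the valuation, its image is a hyperplane $H$, of dimension $\nu+1$. Since the Hilbert symbol is nondegenerate, $H^\perp$ has dimension $1$, so the radical $H\cap H^\perp$ of the restricted form has dimension at most $1$. By Lemma~\ref{lem:K2A}(b), and because $\mathcal O^\times/p\to\bar U$ is surjective, $h$ has the same rank as this restriction, which is at least $(\nu+1)-1=\nu$. Hence $\nu=1$ and $F=\mathbb Q_p$. Now $\mu_p\subset\mathbb Q_p$ and $[\mathbb Q_p(\mu_p):\mathbb Q_p]=p-1$, so $p=2$. Thus $A$ is a finite quotient $\mathbb Z/2^e$ of $\mathbb Z_2$ with $e\ge1$, and $e\ne1$ because $K_2(A)\ne0$ while $K_2(\mathbb F_2)=0$.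
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
\emph{$A\not\cong\mathbb Z/2^e$ for all $e\ge2$.} By Lemma~\ref{lem:rank}, $Q_3(A)=0$, so $Q_n(A)=0$ for all $n\ge3$. By (S), $\hat K_n^M(A)=0$ for $n\ge3$. As $\varphi_A$ is an isomorphism in degrees $\le2$, it is an isomorphism in all degrees.

\emph{$A=\mathbb Z/2^e$ with $e\ge2$.} By Theorem~\ref{thm:F2}, $\varphi_A$ is not an isomorphism. We apply Lemma~\ref{lem:K2A} to $\mathbb Z_2\to A$, so $F=\mathbb Q_2$ and $p^s=2$. By (a), $K_2(A)$ is a quotient of $\mu_2(\mathbb Q_2)$. It surjects onto $K_2(\mathbb Z/4)$, since $K_2(\mathbb Z/4)$ is generated by symbols and units lift. Moreover $K_2(\mathbb Z/4)=\hat K_2^M(\mathbb Z/4)\subset K_2^M(B)$ contains $\{-1,-1\}$, which is nonzero by Lemma~\ref{lem:survive}. So $K_2(A)\cong\mathbb Z/2$, and by (b) the symbol is given by the Hilbert symbol on $\mathbb Z_2^\times$. Lemma~\ref{lem:hilbert} with $\kappa=\mathbb F_2$ and $W=\mathbb Z_2$ says that the Hilbert symbol of $u$ and $1+4x$ is trivial for all $u\in\mathbb Z_2^\times$ and $x\in\mathbb Z_2$.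 Hence $\{u,v\}=0$ in $K_2(A)=Q_2(A)$ whenever $u$ or $v$ is congruent to $1$ modulo $4$.

Let $n\ge2$. Since $A^\times=\{\pm1\}\cdot(1+4A)$, multilinearity writes every symbol in $Q_n(A)$ as a sum of symbols whose entries are $-1$ or lie in $1+4A$. A symbol with an entry in $1+4A$ vanishes, because this entry and a neighboring one form a symbol that is zero in $Q_2(A)$. So $Q_n(A)$ is generated by $\{-1\}^n$ and is killed by $2$. It maps onto $Q_n(\mathbb Z/4)=K_n^M(\mathbb Z/4)\cong\mathbb Z/2$, so $Q_n(A)\cong\mathbb Z/2$.

Finally let $n\ge3$. By (S), $\hat K_n^M(A)$ is a quotient of $Q_n(A)$; so it is generated by $\{-1\}^n$, and $2\hat K_n^M(A)=0$. Since $3=(-1)(-3)$, and $\{-1,-3\}=0$ because $-3\equiv1$ modulo $4$,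
\[
\{-1\}^{n-1}\{3\}=\{-1\}^n+\{-1\}^{n-1}\{-3\}=\{-1\}^n .
\]
By Proposition~\ref{prop:key} this element lies in $2\hat K_n^M(A)=0$. Hence $\hat K_n^M(A)=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Milnor K-Theory Of Local Rings},
\texttt{http://epub.uni-regensburg.de/10749/1/main.pdf}.

\bibitem{Kerz}
M. Kerz, \emph{Milnor K-theory of local rings with finite residue fields}, J. Algebraic Geom. 19 (2010).

\bibitem{Milnor}
Milnor, \emph{Introduction to Algebraic K-theory}.

\end{thebibliography}

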